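\title{The rank of the fixed subgroup of a pro-$p$ group of automorphisms of a free pro-$p$ group}

\begin{abstract}
Let $F$ be a free pro-$p$ group of finite rank $n$ and let $\alpha$ be an automorphism of $F$ whose order is a power of $p$ or which topologically generates a copy of $\mathbb{Z}_p$. We prove the conjecture that the subgroup fixed by $\alpha$ has rank at most $n$. More generally, if $S$ is a group of automorphisms with pro-$p$ closure and $L$ is a finitely generated closed subgroup of $F$, then the elements of $L$ fixed by $S$ form a subgroup of rank at most that of $L$. The proof passes to the division ring of fractions of $\mathbb{F}_p[[Q]]$, where $Q$ is a nilpotent quotient of $F$, and locates the fixed elements of this division ring by expanding the powers $\alpha^{p^k}$ to first order.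
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $p$ is a prime number and $F$ is a free pro-$p$ group of finite rank $n$ with basis $x_1,\dots,x_n$. For a continuous automorphism $\alpha$ of $F$ let
\[
\operatorname{Fix}_F(\alpha)=\{x\in F:\alpha(x)=x\}.
\]
This is a closed subgroup of $F$, hence a free pro-$p$ group, and we ask how large its rank can be. The answer depends on the order of $\alpha$ in the profinite group $\operatorname{Aut}(F)$. We say that $\alpha$ has \emph{order $p^\infty$} if the closure of $\langle\alpha\rangle$ in $\operatorname{Aut}(F)$ is isomorphic to $\mathbb{Z}_p$. Thus, if $\alpha$ has order $p^r$ with $0\le r\le\infty$, the closure of $\langle\alpha\rangle$ is a pro-$p$ group.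

An automorphism of $\mathbb{Z}_p^n$ fixes a submodule of rank at most $n$, and for $n=1$ this is the whole story. For $n\ge2$ nothing bounds the rank of a closed subgroup of $F$: by the Schreier formula an open subgroup of index $j$ has rank $1+j(n-1)$. Nor does being a fixed subgroup bound the rank. It is known that if $n\ge2$ and $\alpha$ has finite order not divisible by $p$, then either $\alpha$ is the identity or $\operatorname{Fix}_F(\alpha)$ has infinite rank.

Automorphisms of order $p^r$ behave differently in the first examples. Let $n=2$ and let $\alpha$ interchange $x_1$ and $x_2$. For odd $p$ the result just quoted gives a fixed subgroup of infinite rank. For $p=2$ form $\Gamma=F\rtimes\langle t\rangle$ with $t^2=1$ and $tx_1t^{-1}=x_2$. Eliminating $x_2$ from this presentation shows that $\Gamma$ is the free pro-$2$ product of $\overline{\langle x_1\rangle}$ and $\langle t\rangle$. By fact (F4) of Section~\ref{sec:background} the centralizer of $t$ is $\langle t\rangle$, so $\operatorname{Fix}_F(\alpha)=1$. Next let $n\ge2$ and let $\alpha$ be conjugation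 by $x_1$. By (F4), applied to $F$ as the free pro-$p$ product of the groups $\overline{\langle x_i\rangle}$, the centralizer of $x_1^a$ is $\overline{\langle x_1\rangle}$ for every $0\ne a\in\mathbb{Z}_p$. So $\alpha$ has order $p^\infty$ and fixes a subgroup of rank $1$. These examples suggest that the bound of the abelian case survives when the order is $p^r$. This is conjectured in \cite{FP}, and our first theorem is the conjectured statement.

\begin{theorem}\label{thm:A}
Let $F$ be a free pro-$p$ group of finite rank $n$ and let $\alpha$ be an automorphism of $F$ of order $p^r$, where $0\le r\le\infty$. Then $\operatorname{rank}\operatorname{Fix}_F(\alpha)\le n$.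
\end{theorem}

The case $r<\infty$ is due to Scheiderer; we derive it in Lemma~\ref{lem:finite} from his structure theorem \cite{Sch}. The method used for $r=\infty$ gives a stronger statement. For a set $S$ of automorphisms write $\operatorname{Fix}_F(S)=\bigcap_{\alpha\in S}\operatorname{Fix}_F(\alpha)$.

\begin{theorem}\label{thm:B}
Let $S\le\operatorname{Aut}(F)$ be a subgroup whose closure is pro-$p$, and let $L\le F$ be a finitely generated closed subgroup. Then
\[
\operatorname{rank}\bigl(\operatorname{Fix}_F(S)\cap L\bigr)\le\operatorname{rank}L .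
\]
In particular $\operatorname{rank}\operatorname{Fix}_F(S)\le n$. For every $n\ge2$ the bound $n$ is attained by an automorphism of order $p^\infty$.
\end{theorem}

Section~\ref{sec:reduction} reduces both theorems to a statement, Theorem~\ref{thm:adm}, on automorphisms that act trivially on $F^{ab}/p^2F^{ab}$. Section~\ref{sec:idea} explains the idea of its proof and carries out the central step by hand in a commutative case. Sections~\ref{sec:quotients} and~\ref{sec:valuation} build the tools, Section~\ref{sec:key} contains the central step, and Section~\ref{sec:final} completes the proof.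

\section{Background}\label{sec:background}

Subgroups are closed and homomorphisms of groups are continuous; modules are left modules unless the contrary is said. We use two elementary facts about a profinite group $G$. Every subgroup of $G$ is the intersection of the open subgroups that contain it. And if a family of closed subsets of $G$ is directed downward and its intersection lies in an open set $O$, then some member of the family lies in $O$; we refer to this as \emph{compactness}.

\subsection*{Independent elements}
The Frattini subgroup of a pro-$p$ group $G$ is $\Phi(G)=\overline{G^p[G,G]}$. The quotient $G/\Phi(G)$ is a profinite $\mathbb{F}_p$-vector space, and a subset generates $G$ topologically if and only if its image generates $G/\Phi(G)$. The rank of a free pro-$p$ group $G$ is the dimension of $G/\Phi(G)$. We call $h_1,\dots,h_m\in G$ \emph{independent in $G$} if their images in $G/\Phi(G)$ are linearly independent. Since continuous linear forms separate the points of $G/\Phi(G)$, this holds if and only if there are homomorphisms $\chi_i:G\to\mathbb{F}_p$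 with $\chi_i(h_j)=\delta_{ij}$; we call them \emph{dual characters}. Thus $\operatorname{rank}G\le l$ if and only if $G$ has no $l+1$ independent elements.

\begin{lemma}\label{lem:indep}
Let $H$ be a subgroup of a pro-$p$ group $G$ and let $h_1,\dots,h_m\in H$.
\begin{enumerate}
\item[(a)] If the $h_i$ are independent in $G$, they are independent in $H$.
\item[(b)] If the $h_i$ are independent in $H$ and there is a retraction $G\to H$, they are independent in $G$.
\item[(c)] If the $h_i$ are independent in $H$, they are independent in some open subgroup of $G$ that contains $H$.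
\end{enumerate}
\end{lemma}

\begin{proof}
For (a) restrict dual characters to $H$, and for (b) compose them with the retraction. For (c) let $\chi_i:H\to\mathbb{F}_p$ be dual characters. The subgroup $\bigcap_i\ker\chi_i$ is open in $H$, so it contains $H\cap W$ for some open normal subgroup $W$ of $G$. The $\chi_i$ factor through $H/(H\cap W)\cong HW/W$ and thus extend to the open subgroup $HW$.
\end{proof}

\subsection*{Completed group algebras}
For a profinite space $\Omega=\varprojlim\Omega_i$ with finite $\Omega_i$ put $\mathbb{F}_p[[\Omega]]=\varprojlim\mathbb{F}_p[\Omega_i]$. This is a compact vector space, functorial in $\Omega$, in which the span of $\Omega$ is dense. For a pro-$p$ group $G$ it is a compact ring $\Lambda_G=\mathbb{F}_p[[G]]$, and $I_G$ denotes the kernel of the augmentation $\Lambda_G\to\mathbb{F}_p$. If $V\le G$ then $\Lambda_V\subseteq\Lambda_G$. If $V$ is open, then $\Lambda_G=\bigoplus_g\Lambda_Vg$ over representatives $g$ of $V\backslash G$, and $\Lambda_G=\bigoplus_gg\Lambda_V$ over representatives of $G/V$. The ring $\mathbb{Z}_p[[G]]$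 is defined in the same way.

\subsection*{Facts used}
The symbol $\amalg$ denotes the free pro-$p$ product, the coproduct in the category of pro-$p$ groups. A subgroup $H$ of $G$ is a \emph{free factor} if $G=H\amalg H^*$ for some $H^*$; killing $H^*$ then gives a retraction $G\to H$.
\begin{enumerate}
\item[(F1)] Subgroups of free pro-$p$ groups are free pro-$p$, and open subgroups of finitely generated pro-$p$ groups are finitely generated. In a free pro-$p$ group of finite rank, independent elements extend to a basis.
\item[(F2)] If $G$ is free pro-$p$ with finite basis $(u_j)$, then $I_G$ is a free left $\Lambda_G$-module with basis $(u_j-1)$. Moreover, $x_i\mapsto1+X_i$ defines an isomorphism of $\mathbb{Z}_p[[F]]$ with the ring $\mathbb{Z}_p\langle\langle X_1,\dots,X_n\rangle\rangle$ of power series in noncommuting variables.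
\item[(F3)] (Scheiderer \cite{Sch}.) A finitely generated pro-$p$ group with an open free pro-$p$ subgroup of index $p$ is a free pro-$p$ product $H_0\amalg(C_1\times H_1)\amalg\dots\amalg(C_m\times H_m)$ with $H_i$ free pro-$p$ of finite rank and $|C_i|=p$.
\item[(F4)] (Herfort--Ribes; see \cite[\S9.1]{RZ}.) In a free pro-$p$ product of finitely many factors, every finite subgroup is conjugate into a factor, and the centralizer of a nontrivial element of a factor is contained in that factor.
\item[(F5)] If $G=G_1\amalg G_2$ and $R'$ is open in $G$, then $R'\cap G_1$ is a free factor of $R'$. This follows from the Kurosh theorem for open subgroups of free pro-$p$ products (Binz--Neukirch--Wenzel): among the factors of $R'$ that it provides is $R'\cap gG_1g^{-1}$ for some $g\in R'G_1$, which is conjugate in $R'$ to $R'\cap G_1$.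
\end{enumerate}

\subsection*{The topology of $\operatorname{Aut}(F)$}
Since $F$ has finitely many open subgroups of each index, the open characteristic subgroups $W$ form a basis of neighborhoods of $1$ in $F$. The kernels of the maps $\operatorname{Aut}(F)\to\operatorname{Aut}(F/W)$ form a basis of neighborhoods of $1$ in $\operatorname{Aut}(F)$. If $\overline{\langle\beta\rangle}$ is pro-$p$, then $\beta$ acts on each $F/W$ with $p$-power order, so $\beta^{p^k}\to1$ as $k\to\infty$; in particular $\beta^{p^k}(x)\to x$ for every $x\in F$.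

\section{Reduction to admissible automorphisms}\label{sec:reduction}

A pro-$p$ group of automorphisms has an open normal subgroup whose elements are close to the identity, and the quotient is a finite $p$-group. We treat the finite quotient first.

\begin{lemma}\label{lem:finite}
Let a finite $p$-group $P$ act on a free pro-$p$ group $E$ of finite rank. Then $\operatorname{Fix}_E(P)$ is a free factor of $E$. In particular its rank is at most $\operatorname{rank}E$.
\end{lemma}

\begin{proof}
Let first $|P|=p$. If the action is trivial there is nothing to prove. Otherwise let $\Gamma=E\rtimes P$ and decompose $\Gamma$ as in (F3). By (F4) a conjugate of $P$ lies in a factor. The group $H_0$ is torsion-free, and the torsion elements of $C_i\times H_i$ are those of $C_i$. So, after conjugating the whole decomposition, $P=C_i$ for some $i$. Let $A=P\times H_i$. By (F4) the centralizer of $P$ in $\Gamma$ lies in $A$, and $A$ centralizes $P$. Hence $R:=\operatorname{Fix}_E(P)=E\cap A$. Now $[A:R]\le p$, $R\cap P=1$ and $P$ is central in $A$, so $A=R\times P$. Let $\Gamma\to A$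 kill the other free factors and let $A\to R$ kill $P$. The composite $E\hookrightarrow\Gamma\to A\to R$ is a retraction. So $R$ is finitely generated, a basis of $R$ is independent in $E$ by Lemma~\ref{lem:indep}(b), and it extends to a basis of $E$ by (F1). Thus $R$ is a free factor.

For $|P|>p$ choose a normal subgroup $P_1$ of order $p$. Then $E_1=\operatorname{Fix}_E(P_1)$ is a free factor of $E$, the group $P/P_1$ acts on $E_1$ with fixed subgroup $\operatorname{Fix}_E(P)$, and by induction this is a free factor of $E_1$, hence of $E$.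
\end{proof}

\begin{definition}\label{def:adm}
An automorphism $\beta$ of $F$ is \emph{admissible} if $\overline{\langle\beta\rangle}$ is pro-$p$ and $\beta$ acts trivially on $F^{ab}/p^2F^{ab}$. We write $\beta_k=\beta^{p^k}$; these powers are again admissible, and $\beta_k\to1$.
\end{definition}

The congruence modulo $p^2$ will guarantee that $\beta$ and $\beta_k$ have the same fixed points on certain quotients of $F$ (Lemma~\ref{lem:powers}), so that we may study $\beta$ through powers that are arbitrarily close to the identity. The rest of the paper is devoted to the following theorem.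

\begin{theorem}\label{thm:adm}
Let $\mathcal{S}$ be a set of admissible automorphisms of $F$ and let $L\le F$ be finitely generated. Then $\operatorname{rank}(\operatorname{Fix}_F(\mathcal{S})\cap L)\le\operatorname{rank}L$.
\end{theorem}

\begin{proof}[Proof of Theorems~\ref{thm:A} and~\ref{thm:B} from Theorem~\ref{thm:adm}]
A subgroup of $\operatorname{Aut}(F)$ and its closure have the same fixed points, so we may take $S$ closed. Let $S_0$ be the kernel of $S\to\operatorname{Aut}(F^{ab}/p^2F^{ab})$. It is an open normal subgroup of $S$ that consists of admissible automorphisms, and $S/S_0$ is a finite $p$-group.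

\emph{The case $L=F$.} Let $H=\operatorname{Fix}_F(S_0)$. By Theorem~\ref{thm:adm}, $\operatorname{rank}H\le n$. As $S_0$ is normal in $S$, the group $S/S_0$ acts on $H$, with fixed subgroup $H'=\operatorname{Fix}_F(S)$. By Lemma~\ref{lem:finite}, $H'$ is a free factor of $H$, so $\operatorname{rank}H'\le n$. For $S=\overline{\langle\alpha\rangle}$ this is Theorem~\ref{thm:A}.

\emph{General $L$.} Let $R=H\cap L$; by Theorem~\ref{thm:adm}, $\operatorname{rank}R\le\operatorname{rank}L$. The group $S$ need not preserve $R$, so Lemma~\ref{lem:finite} does not apply to $R$, and we use (F5) instead. Let $h_1,\dots,h_m$ be independent in $H'\cap L=H'\cap R$. By Lemma~\ref{lem:indep}(c) they are independent in an open subgroup $V_1$ of $H$ that contains $H'\cap R$. The groups $H'\cap R'$, with $R'\ge R$ open in $H$, are directed downward with intersection $H'\cap R$. By compactness $H'\cap R'\le V_1$ for some $R'$. Then the $h_i$ are independent in $H'\cap R'$ by Lemma~\ref{lem:indep}(a), in $R'$ by (F5) and Lemma~\ref{lem:indep}(b), and in $R$ by Lemma~\ref{lem:indep}(a).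 Hence $m\le\operatorname{rank}R\le\operatorname{rank}L$.

\emph{The bound is attained.} Let $n\ge2$. For $a\in\mathbb{Z}_p$ let $\alpha^{(a)}$ fix $x_1,\dots,x_{n-1}$ and send $x_n$ to $x_nx_1^a$. The map $a\mapsto\alpha^{(a)}$ is a continuous injective homomorphism $\mathbb{Z}_p\to\operatorname{Aut}(F)$, so $\alpha=\alpha^{(1)}$ has order $p^\infty$. The group $\operatorname{Fix}_F(\alpha)$ contains $F'=\overline{\langle x_1,\dots,x_{n-1}\rangle}$ and $y=x_nx_1x_n^{-1}$, because $\alpha(y)=x_nx_1\cdot x_1\cdot x_1^{-1}x_n^{-1}=y$. The elements $x_1,\dots,x_{n-1}$ are independent in $\operatorname{Fix}_F(\alpha)$ by Lemma~\ref{lem:indep}(a). If the rank were $n-1$, they would generate, and $y$ would lie in $F'$. But the retraction $F\to F'$ with $x_n\mapsto1$ sends $y$ to $x_1$, and $y\ne x_1$ since $X_1X_n\ne X_nX_1$ in (F2); so $y\notin F'$. Thus the rank is at least $n$, and it equals $n$ by Theorem~\ref{thm:A}.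
\end{proof}

In the last example $\operatorname{Fix}_F(\alpha)$ is a proper subgroup of rank $n$, so it is not a free factor of $F$. The conclusion of Lemma~\ref{lem:finite} therefore fails for $r=\infty$, and the rank must be bounded in another way.

\section{The idea, and a commutative model}\label{sec:idea}

Let $\beta$ be admissible, $H=\operatorname{Fix}_F(\beta)$, and suppose that $h_1,\dots,h_{n+1}$ are independent in $H$. We want to play this off against linear algebra in dimension $n$. Let $\Lambda_F\to\mathcal{D}$ be a ring homomorphism to a division ring. By (F2), $\mathcal{T}=\mathcal{D}\otimes_{\Lambda_F}I_F$ is a left $\mathcal{D}$-vector space of dimension $n$, so the vectors $\tau(h_i)$, where $\tau(h)=1\otimes(h-1)$, satisfy a nontrivial linear relation. For $\mathcal{D}=\mathbb{F}_p$ this is no contradiction, since then $\tau$ factors through $F/\Phi(F)$. A larger $\mathcal{D}$ sees more. The argument has three parts.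
\begin{enumerate}
\item[(i)] If $\beta$ acts on $\mathcal{D}$ compatibly, a shortest relation among the $\tau(h_i)$, suitably scaled, has coefficients fixed by $\beta$.
\item[(ii)] The $h_i$ are part of a basis of an open subgroup $U\ge H$. Hence no relation has all its coefficients in the division subring generated by the image of $\Lambda_U$.
\item[(iii)] The elements of $\mathcal{D}$ fixed by $\beta$ lie in that division subring.
\end{enumerate}
Parts (i) and (ii) are formal; part (iii) is the heart of the matter. One would like $\mathcal{D}$ to consist of fractions of $\Lambda_F$, but for $n\ge2$ common denominators do not exist in $\Lambda_F$: by (F2), $\Lambda_F(x_1-1)\cap\Lambda_F(x_2-1)=0$. So we take fractions of $\Lambda_Q$ for a nilpotent quotient $Q$ of $F$.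

\begin{example}\label{ex:model}
Let $n=2$, $\alpha(x_1)=x_1$, $\alpha(x_2)=x_2x_1$, and $Q=F^{ab}\cong\mathbb{Z}_p^2$. (The automorphism $\alpha^{p^2}$ is admissible; we work with $\alpha$ and its powers $\alpha_k=\alpha^{p^k}$ to keep the formulas short.) Let $g_1,g_2$ be the images of $x_2,x_1$ in $Q$, and $b_i=g_i-1$. Then $\Lambda_Q=\mathbb{F}_p[[b_1,b_2]]$; let $\mathcal{D}$ be its field of fractions.

From $uv-1=(u-1)+u(v-1)$ we get $\tau(uv)=\tau(u)+u\tau(v)$ and $\tau(u^{-1})=-u^{-1}\tau(u)$. For the fixed element $y=x_2x_1x_2^{-1}$, whose image in $Q$ is $g_2$, this gives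
\[
\tau(y)=g_1\tau(x_1)+(1-g_2)\tau(x_2).
\]
So $\tau(x_1)$ and $\tau(y)$ are independent over $\mathcal{D}$, although $x_1$ and $y$ have the same image in $F/\Phi(F)$.

Now we prove (iii) for $Q$. We have $\alpha(g_1)=g_1g_2$ and $\operatorname{Fix}_Q(\alpha)=\overline{\langle g_2\rangle}$. The open subgroups containing it are $U_j=\overline{\langle g_1^{p^j},g_2\rangle}$, with $\Lambda_{U_j}=\mathbb{F}_p[[b_1^{p^j},b_2]]$. We claim that an element $e\in\mathcal{D}$ fixed by $\alpha$ is a fraction of elements of $\Lambda_{U_j}$ for every $j$. For $u=g_1^{a_1}g_2^{a_2}$, in characteristic $p$,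
\[
\alpha_k(u)=u\,g_2^{p^ka_1}=u\bigl(1+b_2^{p^k}\bigr)^{a_1}\equiv u+b_2^{p^k}a_1u\pmod{b_2^{2p^k}\Lambda_Q}.
\]
Let $\partial=(1+b_1)\,\partial/\partial b_1$. It is continuous and linear, and $\partial(u)=a_1u$. Since the span of $Q$ is dense and $b_2^{2p^k}\Lambda_Q$ is closed, $\alpha_k(f)\equiv f+b_2^{p^k}\partial(f)$ modulo $b_2^{2p^k}\Lambda_Q$ for all $f\in\Lambda_Q$. Write $e=r/s$. Replacing $r/s$ by $rs^{p-1}/s^p$, we may assume $s\in\Lambda_{U_1}$, so that $\partial(s)=0$. The equation $\alpha_k(r)s=\alpha_k(s)r$ yields $b_2^{p^k}\partial(r)s\in b_2^{2p^k}\Lambda_Q$. So $\partial(r)s$ is divisible by $b_2^{p^k}$ for all $k$, whence $\partial(r)=0$ and $r\in\mathbb{F}_p[[b_1^p,b_2]]=\Lambda_{U_1}$. To pass from $U_j$ to $U_{j+1}$, use $\alpha_k(u)=u(1+b_2^{p^{k+j}})^a$ for $u=g_1^{p^ja}g_2^{a_2}$ and repeat the argument in $\Lambda_{U_j}$ with the map $\partial$ given by $\partial(u)=au$.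

The abelian quotient does not suffice to bound the rank of $\operatorname{Fix}_F(\alpha)$. The preimage of $\operatorname{Fix}_Q(\alpha)$ in $F$ contains $x_2yx_2^{-1}$, and $\alpha(x_2yx_2^{-1})=x_2x_1yx_1^{-1}x_2^{-1}$ is a different element, because $y\notin\overline{\langle x_1\rangle}$ does not centralize $x_1$ by (F4). So there are open subgroups $U\ge\operatorname{Fix}_F(\alpha)$ that do not contain this preimage.
\end{example}

The example shows the mechanism: to first order, a high power of the automorphism is $1+Y_k\partial$, where $\partial$ comes from a character $\chi$ with values in $\mathbb{F}_p$, and a fixed fraction must be defined over $\ker\chi$. Four things change in general. The displacement $\beta_k(u)u^{-1}$ is not exactly a $p^k$-th multiple of a fixed vector, and we need an estimate (Section~\ref{sec:quotients}). The ring $\Lambda_Q$ is not commutative, and divisibility by powers of $b_2$ is replaced by a valuation (Section~\ref{sec:valuation}). Several coordinates move at once, and the valuation must single out one of them. Finally, the iteration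 over the $U_j$ is replaced by a compactness argument (Section~\ref{sec:key}).

\section{Nilpotent quotients and the displacement of an admissible automorphism}\label{sec:quotients}

From now on $n\ge1$. We write $v$ for the $p$-adic valuation on $\mathbb{Q}_p$, with $v(0)=\infty$, and $|\cdot|$ for the absolute value on $\overline{\mathbb{Q}}_p$ with $|p|=p^{-1}$.

\subsection*{The quotients $Q$}
We want quotients of $F$ that embed in a finite-dimensional algebra, so that automorphisms become matrices. Identify $\mathbb{Z}_p[[F]]$ with power series as in (F2). Let $\mathcal{I}$ be its augmentation ideal and $\mathcal{I}^c$ the closed $c$-th power, which consists of the series whose terms all have degree at least $c$. Put $N_c=\{g\in F:g-1\in\mathcal{I}^c\}$. Automorphisms of $F$ extend to $\mathbb{Z}_p[[F]]$ and preserve $\mathcal{I}^c$, so $N_c$ is invariant under $\operatorname{Aut}(F)$. The $N_c$ decrease, and $\bigcap_cN_c=1$ because $\bigcap_c\mathcal{I}^c=0$.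

Fix $c\ge2$ until the end of Section~\ref{sec:key}, and let
\[
Q=F/N_c,\qquad\mathfrak{A}=\mathbb{Z}_p[[F]]/\mathcal{I}^c,\qquad\mathfrak{m}=\mathcal{I}/\mathcal{I}^c,\qquad\mathfrak{m}_{\mathbb{Q}}=\mathfrak{m}\otimes\mathbb{Q}_p\subseteq\mathfrak{A}_{\mathbb{Q}}=\mathfrak{A}\otimes\mathbb{Q}_p .
\]
The ring $\mathfrak{A}$ is a free $\mathbb{Z}_p$-module on the monomials of degree less than $c$, it is graded by degree, $\mathfrak{m}^c=0$, and $Q$ is a compact subgroup of $1+\mathfrak{m}$. For $c=2$ the map $g\mapsto g-1$ identifies $Q=F^{ab}$ with $\mathfrak{m}$. An admissible $\beta$ induces a $\mathbb{Z}_p$-algebra automorphism $B$ of $\mathfrak{A}$ that extends the action of $\beta$ on $Q$. Since $\mathfrak{A}$ is spanned by products of fewer than $c$ elements $x_i-1$, and $\beta_k(x_i)\to x_i$, we have $B^{p^k}\to1$ in $\operatorname{End}(\mathfrak{A})=\operatorname{End}_{\mathbb{Z}_p}(\mathfrak{A})$.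

\begin{lemma}\label{lem:powers}
If $\beta$ is admissible, then $\operatorname{Fix}_Q(\beta_k)=\operatorname{Fix}_Q(\beta)$ for all $k\ge0$.
\end{lemma}

\begin{proof}
Let $\Theta=\{\lambda\in\overline{\mathbb{Q}}_p:|\lambda-1|\le p^{-2}\}$, a multiplicative group. It contains no root of unity other than $1$. Otherwise it contains a root of unity $\eta$ of prime order $q$ and all its powers, and $\prod_{i=1}^{q-1}(1-\eta^i)=q$ gives $|q|\le p^{-2(q-1)}\le p^{-2}$; but $|q|$ is $1$ or $p^{-1}$.

On $\mathfrak{m}/\mathfrak{m}^2\cong F^{ab}$ the map $B$ is a matrix $1+p^2B'$ with $B'$ over $\mathbb{Z}_p$. The eigenvalues of $B'$ are integral over $\mathbb{Z}_p$, so those of $1+p^2B'$ lie in $\Theta$. Multiplication identifies $\mathfrak{m}^i/\mathfrak{m}^{i+1}$ with $(\mathfrak{m}/\mathfrak{m}^2)^{\otimes i}$ for $0\le i<c$, and $B$ acts on it by the $i$-th tensor power. Hence all eigenvalues of $B$ lie in $\Theta$. In $B^{p^k}-1=(B-1)\prod_\eta(B-\eta)$, the product being over the $p^k$-th roots of unity $\eta\ne1$, every factor $B-\eta$ is therefore invertible over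 $\overline{\mathbb{Q}}_p$. So $\ker(B^{p^k}-1)=\ker(B-1)$, and we intersect with $Q$.
\end{proof}

This is the only place where the congruence modulo $p^2$ is used.

\subsection*{Coordinates on $Q$}
Let $D_i=Q\cap(1+\mathfrak{m}^i)$ for $1\le i\le c$, so $D_1=Q$ and $D_c=1$. Because $gh-1=(g-1)+(h-1)+(g-1)(h-1)$, the map $g\mapsto g-1$ embeds $D_i/D_{i+1}$ as a closed subgroup, that is, a $\mathbb{Z}_p$-submodule, of $\mathfrak{m}^i/\mathfrak{m}^{i+1}$. So $D_i/D_{i+1}$ is a free $\mathbb{Z}_p$-module of finite rank. For $g\in Q$ and $h\in D_i$,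
\[
ghg^{-1}h^{-1}-1=\bigl((g-1)(h-1)-(h-1)(g-1)\bigr)g^{-1}h^{-1}\in\mathfrak{m}^{i+1},
\]
so $[Q,D_i]\le D_{i+1}$. Choose bases of $D_1/D_2,\dots,D_{c-1}/D_c$, lift them to $Q$, and list the lifts in this order as $g_1,\dots,g_d$. Put $\deg g_j=i$ if $g_j$ comes from $D_i/D_{i+1}$, and let $Q_j=\overline{\langle g_j,\dots,g_d\rangle}$, $Q_{d+1}=1$. By descending induction on $i$, the $g_l$ of degree at least $i$ generate $D_i$. So $D_{i+1}\le Q_{j+1}\le Q_j\le D_i$ when $\deg g_j=i$. As $D_i/D_{i+1}$ is central in $Q/D_{i+1}$, it follows that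
\begin{equation}\label{eq:series}
Q_j\trianglelefteq Q,\qquad[Q,Q_j]\le Q_{j+1},\qquad Q_j/Q_{j+1}\cong\mathbb{Z}_p\text{ is generated by }g_j .
\end{equation}
Therefore $(a_1,\dots,a_d)\mapsto g_1^{a_1}\cdots g_d^{a_d}$ is a continuous bijection $\mathbb{Z}_p^d\to Q$ of compact spaces, hence a homeomorphism, under which $Q_j$ corresponds to $a_1=\dots=a_{j-1}=0$. Let $a_j(z)$ be the coordinates of $z\in Q$. The group algebra $\Lambda_Q$ is described by these coordinates, while $\beta$ is linear on $\mathfrak{A}$; the next lemma connects the two descriptions.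

\begin{lemma}\label{lem:poly}
There are polynomial functions $P_j:\mathfrak{m}_{\mathbb{Q}}\to\mathbb{Q}_p$ without constant term such that $a_j(z)=P_j(z-1)$ for all $z\in Q$.
\end{lemma}

\begin{proof}
Since $\mathfrak{m}_{\mathbb{Q}}$ is nilpotent, $\log$ and $\exp$ are finite sums. Let $e_j=\log g_j\in\mathfrak{m}_{\mathbb{Q}}^{\deg g_j}$. Then $g_j^a=\exp(ae_j)$ for $a\in\mathbb{Z}$, and by continuity for $a\in\mathbb{Z}_p$. The component of $e_j$ in degree $\deg g_j$ is that of $g_j-1$, so for each $i$ the elements $e_j$ with $\deg g_j=i$ have linearly independent components in degree $i$. Choose linear forms $f_j$ on $\mathfrak{m}_{\mathbb{Q}}$ that depend only on the component of degree $\deg g_j$ and satisfy $f_j(e_l)=\delta_{jl}$ whenever $\deg g_l=\deg g_j$. Expand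
\begin{equation}\label{eq:expand}
z-1=\exp(a_1e_1)\cdots\exp(a_de_d)-1,\qquad a_l=a_l(z),
\end{equation}
as a polynomial in $a_1,\dots,a_d$ without constant term and with coefficients in $\mathfrak{m}_{\mathbb{Q}}$, and apply $f_j$. A linear term $a_le_l$ contributes $0$ if $\deg g_l>\deg g_j$, and $\delta_{jl}a_l$ if the degrees are equal. A product of at least two factors $e_l$ has a component in degree $\deg g_j$ only if the degrees of its factors add up to at most $\deg g_j$, and then each is smaller than $\deg g_j$. So $f_j(z-1)=a_j+S_j$, where $S_j$ is a polynomial without constant term in the $a_l$ with $\deg g_l<\deg g_j$. By induction on the degree these $a_l$ equal $P_l(z-1)$, and $P_j=f_j-S_j\bigl((P_l)_l\bigr)$ has the required form.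
\end{proof}

\subsection*{The displacement to first order}
For admissible $\beta$ and $u\in Q$ let $z_k(u)=\beta_k(u)u^{-1}\in Q$. In Example~\ref{ex:model} the coordinates of $z_k(u)$ are exactly $(0,p^ka_1(u))$. In general they are $p^k$ times a fixed vector up to an error of order $p^{2k}$, and the vector vanishes exactly at the fixed points.

\begin{proposition}\label{prop:asym}
Let $\beta$ be admissible. There are continuous functions $\zeta_1,\dots,\zeta_d:Q\to\mathbb{Q}_p$ and integers $k_0,\kappa\ge0$ such that
\begin{equation}\label{eq:asym}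
a_j(z_k(u))\in p^k\zeta_j(u)+p^{2k-\kappa}\mathbb{Z}_p\qquad(u\in Q,\ 1\le j\le d,\ k\ge k_0).
\end{equation}
Moreover, $u\in\operatorname{Fix}_Q(\beta)$ if and only if $\zeta_j(u)=0$ for all $j$.
\end{proposition}

\begin{proof}
Recall that the series $\log$ and $\exp$ define mutually inverse bijections between $1+p^2\operatorname{End}(\mathfrak{A})$ and $p^2\operatorname{End}(\mathfrak{A})$, with $\exp(mY)=\exp(Y)^m$ for $m\in\mathbb{N}$. Since $B^{p^k}\to1$, there is $k_0$ with $B^{p^{k_0}}\in1+p^2\operatorname{End}(\mathfrak{A})$. Put $\Delta=p^{-k_0}\log B^{p^{k_0}}\in p^{2-k_0}\operatorname{End}(\mathfrak{A})$. For $k\ge k_0$ we have $B^{p^k}=\exp(p^k\Delta)$ with $p^k\Delta\in p^t\operatorname{End}(\mathfrak{A})$, $t=k-k_0+2$. For $i\ge2$, $v(i!)\le i-1$ gives $it-v(i!)\ge i(t-1)+1\ge2t-1\ge2(k-k_0)$. Hence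
\[
B^{p^k}\in1+p^k\Delta+p^{2(k-k_0)}\operatorname{End}(\mathfrak{A}).
\]
The map $\Delta$ is a limit of polynomials in $B^{p^{k_0}}-1$ without constant term, so it kills $1$ and preserves $\mathfrak{m}_{\mathbb{Q}}$. Therefore $\xi(u):=\Delta(u)u^{-1}=\Delta(u-1)u^{-1}$ lies in $\mathfrak{m}_{\mathbb{Q}}\cap p^{2-k_0}\mathfrak{A}=p^{2-k_0}\mathfrak{m}$, and it depends continuously on $u$. From $z_k(u)-1=(B^{p^k}u-u)u^{-1}$ we obtain
\begin{equation}\label{eq:xi}
z_k(u)-1\in p^k\xi(u)+p^{2(k-k_0)}\mathfrak{m}\subseteq p^{k-k_0}\mathfrak{m}.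
\end{equation}
Let $\lambda_j$ be the linear part of $P_j$ and $\zeta_j(u)=\lambda_j(\xi(u))$. Choose $\kappa_1\ge0$ such that all coefficients of all $P_j$, with respect to the monomial basis of $\mathfrak{m}$, lie in $p^{-\kappa_1}\mathbb{Z}_p$. For $s\ge0$ and $y\in p^s\mathfrak{m}$ we have $\lambda_j(y)\in p^{s-\kappa_1}\mathbb{Z}_p$ and $P_j(y)-\lambda_j(y)\in p^{2s-\kappa_1}\mathbb{Z}_p$. With \eqref{eq:xi} and Lemma~\ref{lem:poly} this gives \eqref{eq:asym} for $\kappa=2k_0+\kappa_1$.

If $\beta(u)=u$, then $z_k(u)=1$, and \eqref{eq:asym} gives $\zeta_j(u)\in p^{k-\kappa}\mathbb{Z}_p$ for all $k\ge k_0$, so $\zeta_j(u)=0$. Conversely let all $\zeta_j(u)$ vanish. Then the coordinates of $z_k(u)$ lie in $p^{2k-\kappa}\mathbb{Z}_p$. The coefficients of the polynomial \eqref{eq:expand} lie in $p^{-\kappa_2}\mathfrak{m}$ for some $\kappa_2$, so $z_k(u)-1\in p^{2k-\kappa-\kappa_2}\mathfrak{m}$ once $2k\ge\kappa$. By \eqref{eq:xi}, $\xi(u)=\lim_kp^{-k}(z_k(u)-1)=0$. So $\Delta(u)=0$, hence $\beta_{k_0}(u)=\exp(p^{k_0}\Delta)u=u$, and $\beta(u)=u$ by Lemma~\ref{lem:powers}.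
\end{proof}

\section{A valuation on $\Lambda_Q$ and division rings of fractions}\label{sec:valuation}

\subsection*{The valuation}
Let $b_j=g_j-1\in\Lambda_Q$, and for $J\in\mathbb{N}^d$ let $b^J=b_1^{J_1}\cdots b_d^{J_d}$, in this order. The homeomorphism $\mathbb{Z}_p^d\to Q$ induces a linear homeomorphism $\mathbb{F}_p[[\mathbb{Z}_p^d]]\to\Lambda_Q$. The left side is the commutative power series ring $\mathbb{F}_p[[T_1,\dots,T_d]]$, where $1+T_j$ is the $j$-th basis vector of $\mathbb{Z}_p^d$. The map sends $\prod_j(1+T_j)^{a_j}$ to the ordered product $\prod_jg_j^{a_j}$, so by multilinearity it sends $T^J$ to $b^J$. Thus every $f\in\Lambda_Q$ is uniquely a series $\sum_Jc_Jb^J$ with $c_J\in\mathbb{F}_p$, the topology is that of coefficientwise convergence, and $\Lambda_{Q_i}$ consists of the series in $b_i,\dots,b_d$.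

The $b_j$ do not commute. But for $i<l$ we have $b_lb_i-b_ib_l=g_ig_l(g_l^{-1}g_i^{-1}g_lg_i-1)$, and the last factor involves only $b_{l+1},\dots,b_d$ by \eqref{eq:series}. If later variables have much larger weights, the $b_j$ commute to leading order. Give $b_j$ and $T_j$ the weight $\omega_j=(p+1)^j$. Two properties will be used:
\begin{equation}\label{eq:weights}
\omega_{l+1}\ge\omega_l+\omega_i+1\ \ (i\le l);\qquad p^a\omega_i=p^{a'}\omega_j\ \ (a,a'\in\mathbb{Z})\text{ implies }(a,i)=(a',j).
\end{equation}
The first holds as $\omega_{l+1}\ge3\omega_l$, the second as the $\omega_j$ are distinct integers prime to $p$. The first makes the weight multiplicative; the second will single out one coordinate in Section~\ref{sec:key}.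

For $0\ne f=\sum_Jc_Jb^J$ let $w(f)$ be the least weight $\sum_jJ_j\omega_j$ of a monomial with $c_J\ne0$, and let $\operatorname{in}(f)\in\mathbb{F}_p[T_1,\dots,T_d]$ be the sum of the $c_JT^J$ of weight $w(f)$; put $w(0)=\infty$. There are finitely many monomials of each weight. So $\operatorname{in}(f)$ is a polynomial, the sets $\{f:w(f)\ge\nu\}$ are closed subspaces that form a basis of neighborhoods of $0$, and a series converges if the weights of its terms tend to infinity. For $g\in Q_l$ the element $g-1$ is a series in $b_l,\dots,b_d$ without constant term, so $w(g-1)\ge\omega_l$, $w(g)=0$ and $\operatorname{in}(g)=1$.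

\begin{lemma}\label{lem:val}
For nonzero $f,h\in\Lambda_Q$ we have $fh\ne0$ and $\operatorname{in}(fh)=\operatorname{in}(f)\operatorname{in}(h)$. Hence $w(fh)=w(f)+w(h)$, and $w(gfg'-f)>w(f)$ for $g,g'\in Q$.
\end{lemma}

\begin{proof}
The last claim follows from $\operatorname{in}(gfg')=\operatorname{in}(f)$. We prove the first for $f,h\in\Lambda_{Q_i}$ by descending induction on $i$. For $i=d+1$ the ring is $\mathbb{F}_p$. Assume the claim for $\Lambda'=\Lambda_{Q_{i+1}}$, and write $b=b_i$, $\omega=\omega_i$. Elements of $\Lambda_{Q_i}$ are series $\sum_tb^ty_t$ with $y_t\in\Lambda'$, of weight $\min_t(t\omega+w(y_t))$ by definition.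

\emph{Conjugation by $g_i$.} Let $\sigma(y)=g_i^{-1}yg_i$, a continuous automorphism of $\Lambda'$, and $\delta=\sigma-1$. We claim that
\begin{equation}\label{eq:delta}
w(\delta(y))\ge w(y)+\omega+1\qquad(y\in\Lambda').
\end{equation}
For $l>i$ we have $\sigma(g_l)=g_l\gamma_l$ with $\gamma_l\in Q_{l+1}$, so $\delta(b_l)=g_l(\gamma_l-1)$ is $0$ if $l=d$, and otherwise has weight at least $\omega_{l+1}\ge\omega_l+\omega+1$ by the induction hypothesis and \eqref{eq:weights}. For a monomial $b^K\in\Lambda'$, $\sigma(b^K)$ is obtained by replacing each factor $b_l$ by $b_l+\delta(b_l)$. After expanding, every term other than $b^K$ contains a factor $\delta(b_l)$ and has weight at least $w(b^K)+\omega+1$ by the induction hypothesis. Linearity, continuity and closedness give \eqref{eq:delta}. In particular $w(\sigma(y))\ge w(y)$.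

\emph{Moving $b$ to the left.} From $yg_i=g_i\sigma(y)$ we get $yb=b\sigma(y)+\delta(y)$. Since $\sigma$ and $\delta$ commute, induction on $s$ gives $yb^s=\sum_{t=0}^s\binom{s}{t}b^t\sigma^t\delta^{s-t}(y)$. For $t<s$ the $t$-th term has weight at least $t\omega+w(y)+(s-t)(\omega+1)\ge w(y)+s\omega+1$. For $t=s$ it is $b^sy+b^s(\sigma^s-1)(y)$, and $\sigma^s-1=\sum_{j\ge1}\binom{s}{j}\delta^j$ raises weights. So
\[
yb^s=b^sy+\sum_{t=0}^sb^ty_t,\qquad y_t\in\Lambda',\quad t\omega+w(y_t)\ge w(y)+s\omega+1 .
\]

\emph{The product.} Write $f=\sum_rb^rf_r$ and $h=\sum_sb^sh_s$, so $fh=\sum_{r,s}b^r(f_rb^s)h_s$. Apply the last formula with $y=f_r$. An error term $b^{r+t}y_th_s$ has weight $(r+t)\omega+w(y_t)+w(h_s)\ge(r\omega+w(f_r))+(s\omega+w(h_s))+1\ge w(f)+w(h)+1$. A main term $b^{r+s}f_rh_s$ has weight $(r\omega+w(f_r))+(s\omega+w(h_s))\ge w(f)+w(h)$, with equality exactly when $r\omega+w(f_r)=w(f)$ and $s\omega+w(h_s)=w(h)$, and then its initial part is $T_i^r\operatorname{in}(f_r)\cdot T_i^s\operatorname{in}(h_s)$. The sum of these products is $\operatorname{in}(f)\operatorname{in}(h)$,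 which is nonzero since the polynomial ring is a domain.
\end{proof}

\begin{corollary}\label{cor:noeth}
For every open $V\le Q$ the ring $\Lambda_V$ is a left and right Noetherian domain.
\end{corollary}

\begin{proof}
It is a domain as a subring of $\Lambda_Q$. Let $\mathfrak{a}$ be a left ideal of $\Lambda_Q$. For $\nu\in\mathbb{N}$ let $\mathfrak{a}_\nu$ consist of $0$ and the $\operatorname{in}(f)$ with $f\in\mathfrak{a}$, $w(f)=\nu$. It is a subspace, since $\operatorname{in}(f)+\operatorname{in}(f')$ is $0$ or $\operatorname{in}(f+f')$ when $w(f)=w(f')$. As $T^K\operatorname{in}(f)=\operatorname{in}(b^Kf)$, the sum $\bigoplus_\nu\mathfrak{a}_\nu$ is an ideal of $\mathbb{F}_p[T_1,\dots,T_d]$, graded by weight. By the Hilbert basis theorem it is generated by $\operatorname{in}(f_1),\dots,\operatorname{in}(f_m)$ with $f_i\in\mathfrak{a}$. For $0\ne f\in\mathfrak{a}$ write $\operatorname{in}(f)=\sum_iq_i\operatorname{in}(f_i)$ with $q_i$ homogeneous of weight $w(f)-w(f_i)$, and let $h_i\in\Lambda_Q$ have the coefficients of $q_i$. By Lemma~\ref{lem:val}, $f'=f-\sum_ih_if_i\in\mathfrak{a}$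 has larger weight than $f$. Repeat with $f'$. The weights are integers and increase, so the successive $h_i$ have convergent sums $\tilde{h}_i$, and $f=\sum_i\tilde{h}_if_i$. So $\Lambda_Q$ is left Noetherian. If $\mathfrak{a}$ is a left ideal of $\Lambda_V$, then $\Lambda_Q\mathfrak{a}=\bigoplus_gg\mathfrak{a}$ meets $\Lambda_V$ in $\mathfrak{a}$; so ascending chains of left ideals of $\Lambda_V$ become stationary. Lemma~\ref{lem:val} is symmetric in the two factors, so the same proof works for right ideals.
\end{proof}

\subsection*{Fractions}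
A domain $\Lambda$ is \emph{left Ore} if $\Lambda a\cap\Lambda a'\ne0$ for all nonzero $a,a'$; right Ore is defined symmetrically. A left Noetherian domain is left Ore: if $\Lambda a'\cap\Lambda a=0$, the sum of the left ideals $\Lambda a'a^i$ $(i\ge0)$ is direct and so is not finitely generated. A left and right Ore domain $\Lambda$ embeds in a division ring $\mathcal{D}$ in which every element has the forms $s^{-1}r$ and $r's'^{-1}$ with $r,s,r',s'\in\Lambda$; finitely many elements have a common left denominator; and every injective homomorphism from $\Lambda$ to a division ring extends uniquely to $\mathcal{D}$.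

Let $\mathcal{D}_Q$ be the division ring of fractions of $\Lambda_Q$. For open $V\le Q$ the division ring of fractions $\mathcal{D}_V$ of $\Lambda_V$ is a subring of $\mathcal{D}_Q$. An automorphism of $Q$ extends to $\mathcal{D}_Q$, and it preserves $\mathcal{D}_V$ if it preserves $V$. The next lemma says that $\mathcal{D}_Q$ remembers the cosets of open subgroups. Part (a) replaces the passage from $r/s$ to $rs^{p-1}/s^p$ in Example~\ref{ex:model}.

\begin{lemma}\label{lem:cosets}
\begin{enumerate}
\item[(a)] If $V'\le V$ are open in $Q$, then $\mathcal{D}_V=\bigoplus_g\mathcal{D}_{V'}g$ over representatives $g$ of $V'\backslash V$.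
\item[(b)] If $V_1,V_2$ are open in $Q$, then $\mathcal{D}_{V_1}\cap\mathcal{D}_{V_2}=\mathcal{D}_{V_1\cap V_2}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $\sum_gd_gg=0$ with $d_g\in\mathcal{D}_{V'}$, multiply by a common left denominator to get $\sum_gr_gg=0$ with $r_g\in\Lambda_{V'}$; then all $r_g=0$. So the sum $\mathcal{D}'=\sum_g\mathcal{D}_{V'}g$ is direct. It contains $\Lambda_V$ and is stable under right multiplication by $\Lambda_V$. Right multiplication by $0\ne s\in\Lambda_V$ is an injective endomorphism of the finite-dimensional left $\mathcal{D}_{V'}$-space $\mathcal{D}'$, hence bijective, so $\mathcal{D}'s^{-1}=\mathcal{D}'$. Thus $\mathcal{D}'$ contains every $rs^{-1}$ with $r,s\in\Lambda_V$, and $\mathcal{D}'=\mathcal{D}_V$.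

(b) Let $V'=V_1\cap V_2$ and decompose $\mathcal{D}_Q=\bigoplus_g\mathcal{D}_{V'}g$ over $V'\backslash Q$. By (a), $\mathcal{D}_{V_i}$ is the sum of the components with $g\in V_i$, and the only coset contained in both $V_1$ and $V_2$ is $V'$.
\end{proof}

\section{Fixed elements of $\mathcal{D}_Q$}\label{sec:key}

We now prove part (iii) of the plan of Section~\ref{sec:idea}.

\begin{proposition}\label{prop:key}
Let $\mathcal{S}$ be a set of admissible automorphisms and let $e\in\mathcal{D}_Q$ satisfy $\beta(e)=e$ for all $\beta\in\mathcal{S}$. Then $e\in\mathcal{D}_U$ for every open subgroup $U\le Q$ that contains $\operatorname{Fix}_Q(\mathcal{S})$.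
\end{proposition}

\begin{proof}
Let $\mathcal{V}$ be the set of open $V\le Q$ with $e\in\mathcal{D}_V$, and let $C$ be the intersection of all $V\in\mathcal{V}$. The set $\mathcal{V}$ contains $Q$ and is closed under finite intersections by Lemma~\ref{lem:cosets}(b). By compactness, every open subset of $Q$ that contains $C$ contains some $V\in\mathcal{V}$. So it suffices to show $C\le\operatorname{Fix}_Q(\beta)$ for each $\beta\in\mathcal{S}$: then $C\le U$, some $V\in\mathcal{V}$ lies in $U$, and $e\in\mathcal{D}_V\subseteq\mathcal{D}_U$. Suppose that $C\not\le\operatorname{Fix}_Q(\beta)$, and let $\zeta_j,k_0,\kappa$ be as in Proposition~\ref{prop:asym}. We shall find a member of $\mathcal{V}$ that does not contain $C$.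

\emph{Step 1: the dominant coordinate.} If $a\in p^t\mathbb{Z}_p$ with $t\ge0$, then in characteristic $p$
\begin{equation}\label{eq:frob}
g_j^a-1=\bigl(1+b_j^{p^t}\bigr)^{a/p^t}-1=(a/p^t)\,b_j^{p^t}+\bigl(\text{a series in the }b_j^{ip^t},\ i\ge2\bigr),
\end{equation}
where $a/p^t$ is read modulo $p$. So a coordinate $a_j\approx p^k\zeta_j(u)$ contributes to $z_k(u)-1$ in weight $p^{k+v(\zeta_j(u))}\omega_j$. This suggests putting
\[
\mu(u)=\min_jp^{v(\zeta_j(u))}\omega_j\in\mathbb{R}_{>0}\cup\{\infty\}.
\]
The $\zeta_j$ are continuous on the compact space $Q$, so $v(\zeta_j(u))\ge-\kappa'$ for some $\kappa'$, and the finite values of $p^{v(\zeta_j(u))}\omega_j$ lie in $\Sigma=\{p^a\omega_j:a\ge-\kappa',\ 1\le j\le d\}$. This set is unbounded and has finitely many elements below any bound. By Proposition~\ref{prop:asym}, $\mu$ is finite at some point of $C$. Let $M=\min\mu(C)$. By \eqref{eq:weights}, $M=p^{a_0}\omega_{j_0}$ for a unique pair $(a_0,j_0)$. Let $M^+$ be the next element of $\Sigma$ and $M'=\min(M^+,2M)>M$. The set $O=\{u:\mu(u)\ge M\}$ is defined by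 lower bounds on the $v(\zeta_j(u))$, so it is open, and it contains $C$. Fix $V\in\mathcal{V}$ with $V\subseteq O$.

For $u\in V$ we have $\zeta_{j_0}(u)\in p^{a_0}\mathbb{Z}_p$, and for $j\ne j_0$ the number $p^{v(\zeta_j(u))}\omega_j$ is at least $M$ and different from $M$, hence at least $M^+$. Let $\chi(u)\in\mathbb{F}_p$ be the residue of $p^{-a_0}\zeta_{j_0}(u)$; it is a continuous function on $V$. For $k\ge-a_0$ let $Y_k=b_{j_0}^{p^{k+a_0}}$, so $w(Y_k)=p^kM$.

\emph{Step 2: the leading term.} We claim that there is $k_1$ such that for all $k\ge k_1$ and all $u\in V$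
\begin{equation}\label{eq:lead}
z_k(u)-1=\chi(u)Y_k+\rho_k(u),\qquad w(\rho_k(u))\ge p^kM'.
\end{equation}
Choose $k_1\ge\max(k_0,-a_0)$ such that $p^{k_1-\kappa}\omega_1\ge M'$ and $k_1-\kappa\ge\max(0,a_0+1)$, and let $k\ge k_1$. Write $a_j=a_j(z_k(u))$, so $z_k(u)=\prod_j\bigl(1+(g_j^{a_j}-1)\bigr)$. For $j\ne j_0$, \eqref{eq:asym} gives $v(a_j)\ge\min(k+v(\zeta_j(u)),2k-\kappa)$, so by \eqref{eq:frob}
\[
w(g_j^{a_j}-1)\ge p^{v(a_j)}\omega_j\ge\min(p^kM^+,p^{2k-\kappa}\omega_1)\ge p^kM'.
\]
For $j=j_0$, \eqref{eq:asym} and $2k-\kappa\ge k+a_0+1$ give $a_{j_0}\in p^{k+a_0}\mathbb{Z}_p$ and $a_{j_0}/p^{k+a_0}\equiv\chi(u)$ modulo $p$. By \eqref{eq:frob} with $t=k+a_0$, $g_{j_0}^{a_{j_0}}-1$ is $\chi(u)Y_k$ plus terms of weight at least $2p^kM$. All $g_j^{a_j}-1$ have weight at least $p^kM$, so a product of two or more of them has weight at least $2p^kM\ge p^kM'$. This proves \eqref{eq:lead}.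

\emph{Step 3: $\chi$ is a character that is nontrivial on $C$.} For $u,u'\in V$ we have $z_k(uu')=z_k(u)\cdot uz_k(u')u^{-1}$, so
\[
z_k(uu')-1=(z_k(u)-1)+z_k(u)u\,(z_k(u')-1)\,u^{-1}.
\]
Insert \eqref{eq:lead}. By Lemma~\ref{lem:val}, $z_k(u)uY_ku^{-1}-Y_k$ has weight larger than $w(Y_k)$, and $z_k(u)u\rho_k(u')u^{-1}$ has weight at least $p^kM'$. So $(\chi(uu')-\chi(u)-\chi(u'))Y_k$ has weight larger than $w(Y_k)$, and the scalar is $0$. If $u\in C\le V$ has $\mu(u)=M$, then $v(\zeta_{j_0}(u))=a_0$ by the uniqueness of $(a_0,j_0)$, so $\chi(u)\ne0$. Hence $V_0=\ker\chi$ is an open normal subgroup of index $p$ in $V$, and $C\not\le V_0$.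

\emph{Step 4: $\beta_k$ to first order on $\Lambda_V$.} Choose $g\in V$ with $\chi(g)=1$, so $\Lambda_V=\bigoplus_{i=0}^{p-1}\Lambda_{V_0}g^i$. Define $\partial(\sum_ir_ig^i)=\sum_ii\,r_ig^i$; this is a continuous linear map with $\partial(u)=\chi(u)u$ for $u\in V$. Let $R_k(f)=\beta_k(f)-f-Y_k\partial(f)$, a continuous linear map $\Lambda_V\to\Lambda_Q$. For $u\in V$ we have $\beta_k(u)-u=(z_k(u)-1)u$, so $R_k(u)=\rho_k(u)u$ has weight at least $p^kM'$. The span of $V$ is dense in $\Lambda_V$ and $\{f:w(f)\ge p^kM'\}$ is a closed subspace. Hence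
\begin{equation}\label{eq:first}
\beta_k(f)=f+Y_k\partial(f)+R_k(f),\qquad w(R_k(f))\ge p^kM'\qquad(f\in\Lambda_V,\ k\ge k_1).
\end{equation}

\emph{Step 5: $e\in\mathcal{D}_{V_0}$.} By Lemma~\ref{lem:cosets}(a) and a common left denominator, $e=s^{-1}r$ with $0\ne s\in\Lambda_{V_0}$ and $r=\sum_ir_ig^i$, $r_i\in\Lambda_{V_0}$. Then $\partial(s)=0$. Apply $\beta_k$ to $r=se$. Since $\beta_k(e)=e$, \eqref{eq:first} gives $r+Y_k\partial(r)+R_k(r)=se+R_k(s)e$, that is, $Y_k\partial(r)=R_k(s)e-R_k(r)$. Write also $e=r's'^{-1}$ with $r',s'\in\Lambda_Q$, $s'\ne0$, and multiply by $s'$ on the right: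
\[
Y_k\,\partial(r)s'=R_k(s)r'-R_k(r)s'.
\]
The right side has weight at least $p^kM'$. If $\partial(r)\ne0$, the left side has weight $p^kM+w(\partial(r)s')$, where $w(\partial(r)s')$ is finite and independent of $k$; as $M'>M$, this is less than $p^kM'$ for large $k$. So $\partial(r)=0$, that is, $r_i=0$ for $1\le i\le p-1$, and $e=s^{-1}r_0\in\mathcal{D}_{V_0}$. Thus $V_0\in\mathcal{V}$, although $C\not\le V_0$. This contradiction proves the proposition.
\end{proof}

\begin{remark}\label{rem:inversion}
Both conditions in Definition~\ref{def:adm} fail, in turn, in the following example, and so does the conclusion. Let $n=1$, $c=2$, so $Q=F=\overline{\langle g\rangle}\cong\mathbb{Z}_p$, and let $\beta(g)=g^{-1}$. Then $\operatorname{Fix}_Q(\beta)=1\le U=\overline{\langle g^p\rangle}$, and $e=g+g^{-1}$ is fixed. By Lemma~\ref{lem:cosets}(a), $e\notin\mathcal{D}_U$: for odd $p$ it has nonzero components in the cosets $Ug$ and $Ug^{-1}$, and for $p=2$ it is $(1+g^{-2})g\in\mathcal{D}_Ug$. For odd $p$ the order of $\beta$ is prime to $p$, and $\beta^{p^k}=\beta$ does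 not tend to $1$. For $p=2$ the order is $p$ and $\beta$ is trivial modulo $p$ but not modulo $p^2$; here Lemma~\ref{lem:powers} fails, since $\beta^2=1$.
\end{remark}

\section{Proof of Theorem~\ref{thm:adm}}\label{sec:final}

For $c\ge2$ and $Q=F/N_c$ we denote images in $Q$ and in $\Lambda_Q$ by bars. If $G$ is an open subgroup of $F$ that contains $N_c$, then $\mathcal{D}_{\bar{G}}$ is a right $\Lambda_G$-module through $\Lambda_G\to\Lambda_{\bar{G}}$, and we put
\[
\mathcal{T}_G=\mathcal{D}_{\bar{G}}\otimes_{\Lambda_G}I_G,\qquad\tau(h)=1\otimes(h-1)\quad(h\in G).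
\]
This is a left vector space over $\mathcal{D}_{\bar{G}}$. The following lemma is part (ii) of the plan.

\begin{lemma}\label{lem:induce}
Let $N_c\le V\le G$ with $V$ and $G$ open in $F$, and let $h_1,\dots,h_m$ be independent in $V$. Then $\tau(h_1),\dots,\tau(h_m)\in\mathcal{T}_G$ are linearly independent over $\mathcal{D}_{\bar{V}}$.
\end{lemma}

\begin{proof}
Let $g$ run over representatives of $V\backslash G$, including $1$. Since $N_c\le V$, the $\bar{g}$ represent $\bar{V}\backslash\bar{G}$. We have $\Lambda_G=\bigoplus_g\Lambda_Vg$, and $\mathcal{D}_{\bar{G}}=\bigoplus_g\mathcal{D}_{\bar{V}}\bar{g}$ by Lemma~\ref{lem:cosets}(a). So $d\otimes f\mapsto d\bar{f}$ is an isomorphism $\mathcal{D}_{\bar{V}}\otimes_{\Lambda_V}\Lambda_G\to\mathcal{D}_{\bar{G}}$ of $(\mathcal{D}_{\bar{V}},\Lambda_G)$-bimodules. Tensoring with $I_G$ over $\Lambda_G$ identifies $\mathcal{T}_G$ with $\mathcal{D}_{\bar{V}}\otimes_{\Lambda_V}I_G$ as a left $\mathcal{D}_{\bar{V}}$-space, and $\tau(h_i)$ with $1\otimes(h_i-1)$. As left $\Lambda_V$-modules,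
\[
I_G=I_V\oplus\bigoplus_{g\ne1}\Lambda_V(g-1).
\]
Indeed, $f=\sum_gf_gg$ equals $\sum_gf_g+\sum_{g\ne1}f_g(g-1)$, where $\sum_gf_g\in\Lambda_V$ has the same augmentation as $f$; and the sum is direct because the components $f_g$, $g\ne1$, can be read off. Hence $\mathcal{D}_{\bar{V}}\otimes_{\Lambda_V}I_V$ embeds in $\mathcal{T}_G$. By (F1) the $h_i$ are part of a finite basis $(u_j)$ of the free pro-$p$ group $V$, and by (F2) the elements $1\otimes(u_j-1)$ form a $\mathcal{D}_{\bar{V}}$-basis of $\mathcal{D}_{\bar{V}}\otimes_{\Lambda_V}I_V$.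
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:adm}]
Let $H=\operatorname{Fix}_F(\mathcal{S})$, $l=\operatorname{rank}L$, $m=l+1$, and suppose that $h_1,\dots,h_m$ are independent in $H\cap L$. We approximate $H$ and $L$ by open subgroups $U$ and $G$. (For $L=F$, which is all that Theorem~\ref{thm:A} needs, read $G=F$ and $V=U$.)

\emph{Choice of $U$, $G$ and $c$.} By Lemma~\ref{lem:indep}(c) the $h_i$ are independent in an open subgroup $V_1\ge H\cap L$ of $F$. The groups $G\cap U$, with $G\ge L$ and $U\ge H$ open in $F$, are directed downward with intersection $H\cap L$. By compactness we can fix $G$ and $U$ with $V:=G\cap U\le V_1$, and the $h_i$ are independent in $V$ by Lemma~\ref{lem:indep}(a). Let $Z_c=\{x\in F:\beta(x)x^{-1}\in N_c\text{ for all }\beta\in\mathcal{S}\}$, the preimage of $\operatorname{Fix}_{F/N_c}(\mathcal{S})$. The subgroups $Z_c$ decrease, and their intersection is $H$ because $\bigcap_cN_c=1$. By compactness there is $c\ge2$ with $Z_c\le U$ and $N_c\le V$. Fix it and let $Q=F/N_c$. Then $\operatorname{Fix}_Q(\mathcal{S})\le\bar{U}$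 and $\bar{V}=\bar{G}\cap\bar{U}$.

\emph{Automorphisms that preserve $G$.} The elements of $\mathcal{S}$ need not preserve $G$, but suitable powers do. Let $W\le G$ be an open characteristic subgroup of $F$. For each $\beta\in\mathcal{S}$ choose $k(\beta)$ such that $\beta_{k(\beta)}$ acts trivially on $F/W$; then $\beta_{k(\beta)}(G)=G$. Let $\mathcal{S}'=\{\beta_{k(\beta)}:\beta\in\mathcal{S}\}$. Its elements are admissible and fix the $h_i$, and $\operatorname{Fix}_Q(\mathcal{S}')=\operatorname{Fix}_Q(\mathcal{S})\le\bar{U}$ by Lemma~\ref{lem:powers}.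

\emph{A relation exists.} Let $y_1,\dots,y_l$ be a basis of $L$. By (F2), $h_i-1\in\sum_j\Lambda_L(y_j-1)$, and $\Lambda_L\subseteq\Lambda_G$. So the $m$ vectors $\tau(h_i)\in\mathcal{T}_G$ lie in the span of the $l<m$ vectors $\tau(y_j)$, and the left subspace $K=\{(d_i)\in\mathcal{D}_{\bar{G}}^m:\sum_id_i\tau(h_i)=0\}$ is nonzero.

\emph{A shortest relation is fixed.} Let $\beta'\in\mathcal{S}'$. It acts on $\Lambda_G$, $I_G$ and $\mathcal{D}_{\bar{G}}$, and $\beta'(d\bar{f})\otimes\beta'(x)=\beta'(d)\otimes\beta'(fx)$ for $f\in\Lambda_G$. So $d\otimes x\mapsto\beta'(d)\otimes\beta'(x)$ is a well-defined additive map of $\mathcal{T}_G$. It sends $d\,\tau(h_i)$ to $\beta'(d)\tau(h_i)$, so $K$ is stable under applying $\beta'$ to each coordinate. Choose $0\ne\mathbf{d}=(d_i)\in K$ with the fewest nonzero coordinates, and multiply it on the left so that one coordinate is $1$. Then $\beta'(\mathbf{d})-\mathbf{d}\in K$ vanishes where $\mathbf{d}$ vanishes and also at that coordinate. By minimality it is $0$. So every $d_i$ is fixed by all of $\mathcal{S}'$.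

\emph{Contradiction.} By Proposition~\ref{prop:key}, applied to $\mathcal{S}'$ and $\bar{U}$, all $d_i$ lie in $\mathcal{D}_{\bar{U}}$. By Lemma~\ref{lem:cosets}(b) they lie in $\mathcal{D}_{\bar{G}}\cap\mathcal{D}_{\bar{U}}=\mathcal{D}_{\bar{V}}$. By Lemma~\ref{lem:induce} the relation $\sum_id_i\tau(h_i)=0$ forces $\mathbf{d}=0$. This contradiction shows that $H\cap L$ has no $l+1$ independent elements.
\end{proof}

\begin{thebibliography}{9}

\bibitem{FP}
\emph{Fixed points of automorphisms of free pro-$p$ groups of rank $2$},
\texttt{https://www.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak CA094EACA23B704E38813DE7C6D1F813/\allowbreak S0008414X00038931a.pdf/\allowbreak fixed\_points\_\allowbreak of\_automorphisms\_\allowbreak of\_free\_prop\_\allowbreak groups\_of\_rank\_2.pdf}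

\bibitem{RZ}
Ribes and Zalesskii, \emph{Profinite Groups}.

\bibitem{Sch}
C.~Scheiderer, \emph{The structure of some virtually free pro-$p$ groups}, Proc. AMS \textbf{127} (1999), 695--700.

\end{thebibliography}
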